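\title{Random bipartite matching in high dimension:\\ the correction of order $1/d$}

\begin{abstract}
Let $M_n$ be the least total length, measured in a norm $N$ on $\mathbb R^d$, of a perfect matching between two independent samples of $n$ uniform points in $[0,1]^d$, and let $r_N$ be the radius of the $N$-ball of volume one. We prove that the lower and upper limits of $M_n/(r_Nn^{1-1/d})$ as $n\to\infty$ are both equal to $1-(2\gamma-1)/d+O(\log^2d/d^2)$, where $\gamma$ is Euler's constant and the implied constant does not depend on the norm. In particular, for the Euclidean norm the normalized matching constant differs from $1$ by the exact order $1/d$. The lower bound comes from an explicit feasible solution of the dual linear program and the upper bound from an explicit fractional matching. Both are built from the same local recursion, which we evaluate by coupling the neighborhood of a point with a Poisson tree.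
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

Let $d\ge3$, let $N$ be a norm on $\mathbb R^d$, and let $X_1,X_2,\dots$ and $Y_1,Y_2,\dots$ be independent points, uniformly distributed in $[0,1]^d$. The cost of the optimal matching between the first $n$ points of the two samples is
\[
M_n=\min_\sigma\sum_{i\le n}N(X_i-Y_{\sigma(i)}),
\]
where $\sigma$ ranges over the permutations of $\{1,\dots,n\}$. Let $r=r_N$ be the radius for which the ball $\{N\le r\}$ has volume one. Each of $n$ points in the unit cube has volume $1/n$ at its disposal, which is the volume of an $N$-ball of radius $rn^{-1/d}$. So $rn^{1-1/d}$ is the natural unit in which to measure $M_n$. Two facts are known.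
\begin{enumerate}
\item[(i)] By a subadditivity argument, $\liminf_nn^{-1+1/d}M_n$ is almost surely equal to a constant $\alpha_d(N)$ that depends only on $d$ and $N$.
\item[(ii)] There is a universal constant $C_0$ such that almost surely
\begin{equation}\label{eq:known}
1-\frac1{d+1}\le\liminf_n\frac{M_n}{rn^{1-1/d}}\le\limsup_n\frac{M_n}{rn^{1-1/d}}\le1+C_0\frac{\log d}d .
\end{equation}
\end{enumerate}
Thus $|r_N^{-1}\alpha_d(N)-1|=O(\log d/d)$. The question, posed in \cite{matching}, is the rate at which $|r_N^{-1}\alpha_d(N)-1|$ tends to $0$ as $d\to\infty$ when $N$ is the Euclidean norm. We look for a function $g(d)$ that bounds this quantity from above and from below up to constant factors. The bounds \eqref{eq:known} confine $r_N^{-1}\alpha_d(N)-1$ to an interval that contains $0$, so they give no lower bound on its absolute value and do not give its sign.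

We determine the term of order $1/d$, for all norms at once. Throughout, $\gamma=0.5772\ldots$ is Euler's constant.

\begin{theorem}\label{thm:main}
There are absolute constants $C$ and $d_0$ such that for all $d\ge d_0$ and every norm $N$ on $\mathbb R^d$, almost surely
\[
1+\frac{1-2\gamma}d-\frac{C\log d}{d^2}\le\liminf_n\frac{M_n}{r_Nn^{1-1/d}}\le\limsup_n\frac{M_n}{r_Nn^{1-1/d}}\le1+\frac{1-2\gamma}d+\frac{C\log^2d}{d^2}.
\]
\end{theorem}

\begin{corollary}\label{cor:euclid}
For the Euclidean norm,
\[
\frac{\alpha_d(N)}{r_N}=1-\frac{2\gamma-1}d+O\Big(\frac{\log^2d}{d^2}\Big).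
\]
Hence $d\,(r_N^{-1}\alpha_d(N)-1)\to1-2\gamma$, and for all large $d$ we have $\alpha_d(N)<r_N$ and
\[
\frac{0.15}d\le\big|r_N^{-1}\alpha_d(N)-1\big|\le\frac{0.16}d .
\]
The exact order is $g(d)=1/d$.
\end{corollary}

\begin{proof}
The constant $\alpha_d(N)/r_N$ is the lower limit in Theorem~\ref{thm:main}. We have $2\gamma-1=0.1544\ldots$, and $C\log^2d/d^2\le0.004/d$ for large $d$.
\end{proof}

Facts (i) and (ii) are not used in the proof, except that (i) gives $\alpha_d(N)$ its name. For a general norm, one step uses the sharp Young inequality and another uses John's theorem; for the Euclidean norm we give elementary replacements of both.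

\subsection{Why the logarithm of a volume decides}\label{sec:log}

Multiply all points by $S=n^{1/d}$. They become independent uniform points of the cube $Q=[0,S]^d$ of volume $n$, so that each sample has density one. From now on $X_i$ and $Y_i$ denote the rescaled points and $\tilde M_n=n^{1/d}M_n$ their matching cost; thus $\tilde M_n/n=n^{-1+1/d}M_n$. For $x,y\in\mathbb R^d$ put
\[
u(x,y)=\Big(\frac{N(x-y)}r\Big)^d .
\]
This is the volume of the $N$-ball of radius $N(x-y)$. Away from the boundary of $Q$ it is the expected number of points of one sample that are closer to $x$ than $y$ is. A ball of radius $r(1-\varepsilon)$ has volume $(1-\varepsilon)^d$, so few points have a partner that close, while a ball of radius $r(1+\varepsilon)$ offers about $(1+\varepsilon)^d$ partners. One therefore expects matched pairs to be at distance close to $r$, and the expansion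
\[
N(x-y)=r\,u^{1/d}=r\Big(1+\frac{\log u}d+\cdots\Big)
\]
suggests that $d\,(r^{-1}\alpha_d(N)-1)$ is close to the least possible average of $\log u$ over the edges of a perfect matching.

The simplest estimate lets every $X_i$ keep its nearest neighbor. Let $u_{(1)}=\min_ju(X_1,Y_j)$. Each $Y_j$ falls into a given ball of volume $s\le n$ with probability at most $s/n$, so $\mathbb P(u_{(1)}>s)\ge(1-s/n)^n$ and
\[
\frac{\mathbb E\tilde M_n}{rn}\ge\mathbb Eu_{(1)}^{1/d}=\int_0^\infty\mathbb P(u_{(1)}>t^d)\,dt\ge\int_0^{S}\Big(1-\frac{t^d}n\Big)^ndt .
\]
The inequality $(1-s/n)^n\ge1-s$ bounds the last integral from below by $\int_0^1(1-t^d)\,dt=d/(d+1)$, the left side of \eqref{eq:known}. Letting $n\to\infty$ instead gives $\int_0^\infty e^{-t^d}dt=\Gamma(1+1/d)=1-\gamma/d+O(d^{-2})$, because $\Gamma'(1)=\int_0^\infty e^{-s}\log s\,ds=-\gamma$. If nearest neighbors formed a matching, the coefficient of $1/d$ would be $-\gamma$. They do not, since several $X_i$ may share a nearest neighbor, and this competition raises the average of $\log u$. A lower bound on $|r^{-1}\alpha_d(N)-1|$ requires that the gain $-\gamma$ and this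 loss do not cancel, so we have to compute the loss. Theorem~\ref{thm:main} says that it is $1-\gamma=0.4227\ldots$, which is smaller than $\gamma$.

\subsection{Plan of the proof}

Section~\ref{sec:messages} is deterministic. It introduces a recursion, whose values we call messages, that solves the problem of minimizing $\sum\log u$ exactly on a finite tree, and it builds from the messages a dual certificate and a partial matching that are valid on every configuration. It ends with the computation that predicts the constant $1-2\gamma$. After the parameters are fixed in Section~\ref{sec:setup}, Section~\ref{sec:tree} analyzes the recursion on a random tree, and Section~\ref{sec:coupling} shows that in high dimension the neighborhood of a point is such a tree up to an error exponentially small in $d$. Sections~\ref{sec:lower} and~\ref{sec:upper} prove the two bounds.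

\section{Messages}\label{sec:messages}

\subsection{Two kinds of certificate}

The matching problem is a linear program, and we bound it from both sides by exhibiting feasible solutions.

For the lower bound, suppose that positive numbers $A(X_i)$ and $B(Y_j)$ satisfy $A(x)B(y)\le u(x,y)$ for all pairs. Since $u^{1/d}=e^{(\log u)/d}\ge1+\frac1d\log u$, every permutation $\sigma$ satisfies
\begin{equation}\label{eq:dual}
\sum_iN(X_i-Y_{\sigma(i)})\ge rn+\frac rd\Big(\sum_i\log A(X_i)+\sum_j\log B(Y_j)\Big).
\end{equation}
The choice $A(x)=\min_yu(x,y)$, $B\equiv1$ is the nearest-neighbor bound.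

For the upper bound, recall that an $n\times n$ matrix is doubly stochastic if its entries are nonnegative and all its row and column sums equal $1$. Birkhoff's theorem states that such a matrix is a convex combination of permutation matrices. Hence for every doubly stochastic $\omega$,
\begin{equation}\label{eq:birkhoff}
\tilde M_n\le\sum_{x,y}\omega(x,y)N(x-y).
\end{equation}

To compute expectations we need certificates whose values at a point depend only on the points near it.

\subsection{The recursion}

It is convenient to forget the geometry for a while. A \emph{system} consists of two disjoint countable sets $\mathcal X$ and $\mathcal Y$, the two \emph{types} of vertices, and weights $u(x,y)=u(y,x)\in(0,\infty]$ for $x\in\mathcal X$, $y\in\mathcal Y$, such that for each vertex $v$ and each $t<\infty$ only finitely many $w$ have $u(v,w)\le t$. We use two kinds of systems. In a \emph{point configuration}, $\mathcal X$ and $\mathcal Y$ are disjoint locally finite subsets of $\mathbb R^d$ and $u$ is as in Section~\ref{sec:log}. In a \emph{weighted tree} with finite degrees, the type is the parity of the depth, $u$ is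 the edge weight for adjacent vertices, and $u=\infty$ otherwise.

Fix a number $h\ge1$. To see which local quantity is relevant, let the system be a finite tree $\mathcal T$. Allow matchings that leave vertices uncovered, and charge a matching the product of the weights of its edges times a factor $h$ for each uncovered vertex. Let $C(\mathcal F)$ be the least cost for a subforest $\mathcal F$, with $C(\emptyset)=1$; it is multiplicative over components. For adjacent $v,w$ let $\mathcal T_{v\to w}$ be the component of $v$ after the edge $vw$ is deleted, and put
\[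
Z_{v\to w}=\frac{C(\mathcal T_{v\to w})}{C(\mathcal T_{v\to w}-v)},
\]
the factor by which the presence of $v$ multiplies the optimal cost when $w$ is not available to $v$. Let $w'$ range over the neighbors of $v$ other than $w$. The denominator is $\prod_{w'}C(\mathcal T_{w'\to v})$. In the numerator, either $v$ is uncovered, which multiplies this product by $h$, or $v$ is matched to some $w'$, which replaces the factor $C(\mathcal T_{w'\to v})$ by $u(v,w')\,C(\mathcal T_{w'\to v}-w')$. Therefore
\begin{equation}\label{eq:fixed}
Z_{v\to w}=\min\Big(h,\ \min_{w'\ne w}\frac{u(v,w')}{Z_{w'\to v}}\Big).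
\end{equation}
Moreover, the best matching of $\mathcal T$ that contains the edge $xy$ costs $u(x,y)\,C(\mathcal T_{x\to y}-x)\,C(\mathcal T_{y\to x}-y)$, and the best one that avoids it costs $C(\mathcal T_{x\to y})\,C(\mathcal T_{y\to x})$. So $xy$ lies in every optimal matching exactly when
\begin{equation}\label{eq:edgetest}
u(x,y)<Z_{x\to y}Z_{y\to x}.
\end{equation}

On a finite tree \eqref{eq:fixed} is solved from the leaves inward. A general system has cycles and need not have leaves, so we iterate \eqref{eq:fixed} a finite number of times from a constant. Fix $m\in(0,h]$. For $v,w$ of opposite types define the \emph{messages}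
\begin{equation}\label{eq:message}
Z^0_{v\to w}=m,\qquad Z^{j+1}_{v\to w}=\min\Big(h,\ \min_{w'\ne w}\frac{u(v,w')}{Z^j_{w'\to v}}\Big),
\end{equation}
where $w'$ ranges over the vertices of the type opposite to $v$ and an empty minimum is $+\infty$. Then $0<Z^j\le h$. Put $\Lambda=h^2$. A term with $u(v,w')>\Lambda$ exceeds $\Lambda/h=h$ and has no effect. So if $G$ is the bipartite graph that joins the pairs with $u\le\Lambda$, the minimum in \eqref{eq:message} may be restricted to $G$-neighbors $w'$ of $v$. The cap $h$ thus makes the recursion local.

\subsection{A dual certificate and a partial matching}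

Fix an integer $k\ge1$. For $x\in\mathcal X$ and $y\in\mathcal Y$ define
\begin{align}
A(x)&=\min\Big(h,\ \text{second smallest over $y'\in\mathcal Y$ of }\ \frac{u(x,y')}{Z^k_{y'\to x}}\Big),\label{eq:A}\\
B(y)&=\min\Big(h,\ \min_{x'\in\mathcal X}\frac{u(x',y)}{\max(Z^{k-1}_{x'\to y},Z^{k+1}_{x'\to y})}\Big).\label{eq:B}
\end{align}
The second smallest value is the minimum that remains after one minimizer is deleted; it is $+\infty$ if fewer than two terms are finite. Terms with $u>\Lambda$ exceed $h$, so only $G$-neighbors matter in \eqref{eq:A} and \eqref{eq:B}. Let $\mathcal M$ be the set of pairs $(x,y)$ with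
\begin{equation}\label{eq:M}
u(x,y)<Z^k_{y\to x}Z^{k+1}_{x\to y}\qquad\text{and}\qquad u(x,y)<Z^k_{x\to y}Z^{k+1}_{y\to x}.
\end{equation}
If the messages did not depend on the upper index, \eqref{eq:M} would be the test \eqref{eq:edgetest} and the maximum in \eqref{eq:B} would be superfluous. The indices are arranged so that the next lemma holds in every system, whether or not the messages have settled.

\begin{lemma}\label{lem:det}
In every system:
\begin{enumerate}
\item[(a)] $A(x)B(y)\le u(x,y)$ for all $x\in\mathcal X$, $y\in\mathcal Y$;
\item[(b)] every vertex lies in at most one pair of $\mathcal M$, and $u<\Lambda$ on $\mathcal M$.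
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u(x,y)<\infty$. The terms $u(x,y')/Z^k_{y'\to x}$ are at least $u(x,y')/h$, so only finitely many lie below a given level, and a minimizer $y^*$ exists. Then $A(x)=\min\big(h,\min_{y'\ne y^*}u(x,y')/Z^k_{y'\to x}\big)=Z^{k+1}_{x\to y^*}$.

If $y=y^*$, the term $x'=x$ in \eqref{eq:B} gives $B(y)\le u(x,y)/Z^{k+1}_{x\to y}=u(x,y)/A(x)$.

If $y\ne y^*$, then $A(x)\le u(x,y)/Z^k_{y\to x}$, and the terms $x'\ne x$ in \eqref{eq:B} give
\[
B(y)\le\min\Big(h,\min_{x'\ne x}\frac{u(x',y)}{Z^{k-1}_{x'\to y}}\Big)=Z^k_{y\to x}.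
\]
The first case needs the index $k+1$ in \eqref{eq:B} and the second needs $k-1$.

(b) Suppose $(x,y_1),(x,y_2)\in\mathcal M$ with $y_1\ne y_2$. The first condition in \eqref{eq:M} and the recursion give
\[
\frac{u(x,y_1)}{Z^k_{y_1\to x}}<Z^{k+1}_{x\to y_1}\le\frac{u(x,y_2)}{Z^k_{y_2\to x}},
\]
and the same holds with $y_1$ and $y_2$ exchanged, which is a contradiction. Exchanging the two types exchanges the two conditions in \eqref{eq:M}, so the second condition gives the statement at a vertex $y$. Finally $u<h\cdot h$ on $\mathcal M$.
\end{proof}

\begin{example}\label{ex:path}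
Let $n=2$, $h=4$, $\Lambda=16$, and
\[
u(x_1,y_1)=2,\qquad u(x_2,y_1)=1,\qquad u(x_2,y_2)=2,\qquad u(x_1,y_2)=20 .
\]
The graph $G$ is the path $x_1y_1x_2y_2$. The two permutations have $\prod u=4$ and $\prod u=20$. Both $x_1$ and $x_2$ have $y_1$ as nearest neighbor, and the nearest-neighbor bound certifies only $\prod u\ge2\cdot1$. Running \eqref{eq:message} along the path in each direction gives, for every $j\ge3$ and every $m$,
\begin{align*}
Z^j_{x_1\to y_1}&=4,& Z^j_{y_1\to x_2}&=\tfrac24=\tfrac12,& Z^j_{x_2\to y_2}&=\tfrac1{1/2}=2,\\
Z^j_{y_2\to x_2}&=4,& Z^j_{x_2\to y_1}&=\tfrac24=\tfrac12,& Z^j_{y_1\to x_1}&=\tfrac1{1/2}=2.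
\end{align*}
Take $k\ge4$. The test \eqref{eq:M} accepts $x_1y_1$ and $x_2y_2$ (since $2<2\cdot4$) and rejects the lightest edge $x_2y_1$ (since $1\ge\frac12\cdot\frac12$), so $\mathcal M$ is the optimal matching. At $x_1$ only one term of \eqref{eq:A} is below $h$, so $A(x_1)=4$; at $x_2$ the terms are $2$ and $\frac12$, so $A(x_2)=2$. Further $B(y_1)=\min(\frac24,\frac1{1/2})=\frac12$ and $B(y_2)=\frac22=1$. The products $A(x)B(y)$ equal $2,1,2,4$ for the four pairs above, and $A(x_1)A(x_2)B(y_1)B(y_2)=4$. The two certificates meet.
\end{example}

\subsection{Predicting the constant}\label{sec:guess}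

Let $\tau_1<\tau_2$ be the first two points of a unit-rate Poisson process on $(0,\infty)$; they have densities $e^{-s}$ and $se^{-s}$. Integration by parts gives
\begin{equation}\label{eq:gamma}
\mathbb E\log\tau_1=-\gamma,\qquad\mathbb E\log\tau_2=\int_0^\infty se^{-s}\log s\,ds=\int_0^\infty e^{-s}(1+\log s)\,ds=1-\gamma .
\end{equation}
Seen from a typical point $o$ of a sample of density one, the weights $u_i$ to the points of the other type form a unit-rate Poisson process. Pretend that $h=\infty$, that the messages have settled, and that the messages $Z_i$ arriving at $o$ are independent copies of a variable $Z$, independent of the weights. The ratios $u_i/Z_i$ then form a Poisson process of rate $\mathbb EZ$, because the expected number of ratios below $s$ is $s\,\mathbb EZ$. The recursion makes $Z$ equal in law to $\tau_1/\mathbb EZ$, which forces $\mathbb EZ=1$ and $Z\sim\tau_1$.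

On the dual side, $A\sim\tau_2$ and $B\sim\tau_1$, so $\mathbb E\log A+\mathbb E\log B=1-2\gamma$. On the primal side, an edge at $o$ of weight $s$ is accepted when $s<ab$, where $a,b$ are independent copies of $\tau_1$. The expected number of accepted edges is $\mathbb E\,ab=1$, so $o$ is matched, and the expected logarithm of the weight of its edge is
\[
\mathbb E\int_0^{ab}\log s\,ds=\mathbb E[ab\log(ab)-ab]=2\,\mathbb E[\tau_1\log\tau_1]-1=2(1-\gamma)-1=1-2\gamma .
\]
The two sides agree. A proof has to deal with four points. The cap $h$ must be finite; the messages of depths $k-1$, $k$, $k+1$ must be shown to be close; independence must be extracted from the geometry; and $\mathcal M$, which misses a small fraction of the points, must be completed at a cost $o(1/d)$ per point.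

\section{Parameters and tools}\label{sec:setup}

From now on $d$ is larger than a suitable absolute constant, and $C$ denotes absolute constants whose value may change. Set
\[
h=4\log d,\quad\Lambda=h^2,\quad k=\lfloor d/\log d\rfloor,\quad K=k+2,\quad V=d^{20},
\]
\[
\rho=r\Lambda^{1/d},\qquad R=r(\Lambda+V)^{1/d},\qquad R_*=dr .
\]
Write $\mathcal B_t(v)$ for the closed $N$-ball of radius $t$ around $v$ and $\mathcal B_t=\mathcal B_t(0)$. The ball $\mathcal B_\rho$ has volume $\Lambda$, so $G$ joins points of opposite types at $N$-distance at most $\rho$. The \emph{shell} $\mathcal S=\mathcal B_R\setminus\mathcal B_\rho$ has volume $V$. The cap $h$ is chosen so that truncation errors are at most $d^{-2}$. The depth $k$ will produce errors of order $1/k$; it is limited by the need to keep a tree of depth $K$ and mean offspring $\Lambda$ of size $e^{o(d)}$. The volume $V$ is a power of $d$, so that $R$ is still close to $r$. For large $d$,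
\begin{equation}\label{eq:par}
\begin{gathered}
2\le\Lambda\le V,\qquad\Lambda^{1/d}\le2,\qquad r\le\rho\le R\le2r,\qquad\frac Rr\le1+\frac{22\log d}d,\\
(K+2)R\le R_*,\qquad\frac d{2\log d}\le k\le d,\qquad\Lambda^{2K}=e^{o(d)}.
\end{gathered}
\end{equation}
Indeed $R/r\le e^t$ with $t=(\log2+20\log d)/d$, and $e^t\le1+t+t^2$ for $t\le1$; next $(K+2)R\le2r(d/\log d+4)$; and $K\log\Lambda=O(d\log\log d/\log d)$.

The starting value $m$ is the positive root of
\begin{equation}\label{eq:m}
m^2=1-e^{-mh}.
\end{equation}
The function $t\mapsto t^2+e^{-th}-1$ is strictly convex and vanishes at $0$, so it has at most one positive root; it equals $d^{-2}-\frac34<0$ at $t=\frac12$ and $e^{-h}>0$ at $t=1$. Hence $m$ is well defined and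
\begin{equation}\label{eq:mbounds}
\tfrac12<m<1,\qquad mh\ge1,\qquad d^{-4}\le1-m^2=e^{-mh}\le d^{-2}.
\end{equation}

In a point configuration, $Z^j_{v\to w}$ is determined by $w$ and the points in $\mathcal B_{j\rho}(v)$. This follows by induction on $j$, since $Z^{j+1}_{v\to w}$ involves only points $w'\in\mathcal B_\rho(v)$ and their messages $Z^j_{w'\to v}$.

\begin{lemma}\label{lem:conc}
For fixed $d\ge3$ and $N$, almost surely $n^{-1+1/d}(M_n-\mathbb EM_n)\to0$.
\end{lemma}

\begin{proof}
McDiarmid's inequality states that if a function $f$ of $\ell$ independent variables changes by at most $\Theta$ when one variable is changed, then $\mathbb P(|f-\mathbb Ef|\ge t)\le2\exp(-2t^2/(\ell\Theta^2))$. Let $\Theta$ be the $N$-diameter of $[0,1]^d$. Moving one of the $2n$ points changes one term of the cost of each permutation by at most $\Theta$, so it changes $M_n$ by at most $\Theta$. For $\varepsilon>0$,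
\[
\mathbb P\big(|M_n-\mathbb EM_n|\ge\varepsilon n^{1-1/d}\big)\le2\exp\big(-\varepsilon^2n^{1-2/d}/\Theta^2\big),
\]
which is summable in $n$ because $d\ge3$. The Borel--Cantelli lemma concludes.
\end{proof}

So the limits in Theorem~\ref{thm:main} are almost surely the lower and upper limits of $\mathbb E\tilde M_n/(rn)$, and the theorem follows from Propositions~\ref{prop:lower} and~\ref{prop:upper} below.

We use two facts on a Poisson process $\eta$ with a diffuse $\sigma$-finite intensity measure $\mu$.
\begin{description}
\item[Marking and mapping.] If the points of $\eta$ receive independent marks of law $\nu$, the marked points form a Poisson process with intensity $\mu\otimes\nu$; in particular a set $D$ of marked points is empty with probability $e^{-(\mu\otimes\nu)(D)}$. The image of a Poisson process under a measurable map is a Poisson process whose intensity is the image measure, provided that this measure is diffuse and $\sigma$-finite.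
\item[Mecke's formula.] For measurable $f\ge0$,
\begin{align*}
\mathbb E\sum_{z\in\eta}f(z,\eta)&=\int\mathbb Ef(z,\eta\cup\{z\})\,\mu(dz),\\
\mathbb E\sum_{z\ne z'\in\eta}f(z,z',\eta)&=\iint\mathbb Ef(z,z',\eta\cup\{z,z'\})\,\mu(dz)\,\mu(dz').
\end{align*}
\end{description}

\section{The recursion on the Poisson tree}\label{sec:tree}

Let $\mathbb T$ be the random weighted tree with root $o$ in which, independently for all vertices, the weights of the edges from a vertex to its children form a unit-rate Poisson process on $[0,\Lambda]$. Write $\mathbb E_{\mathbb T}$ for expectation on $\mathbb T$. For a vertex $v$ put $Z^0(v)=m$ and $Z^{j+1}(v)=\min\big(h,\min_cu(v,c)/Z^j(c)\big)$, the minimum over the children $c$ of $v$. The value $Z^j(v)$ depends on the $j$ generations below $v$. If $v$ has parent $v^-$, then $Z^j(v)=Z^j_{v\to v^-}$ in the sense of \eqref{eq:message}, by induction on $j$. Write $Z^j=Z^j(o)$.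

The sequences $(Z^j(c))_{j\ge0}$ at the children $c$ of $o$ are independent copies of $(Z^j)_{j\ge0}$, independent of the weights. For $0\le s,s'<h$, the event $\{Z^{i+1}>s,\,Z^{j+1}>s'\}$ says that no child has $u(o,c)\le\max(sZ^i(c),s'Z^j(c))$. This maximum is at most $\Lambda$, so marking gives
\begin{equation}\label{eq:joint}
\mathbb P(Z^{i+1}>s,\ Z^{j+1}>s')=\exp\big(-\mathbb E\max(sZ^i,s'Z^j)\big).
\end{equation}

\begin{lemma}\label{lem:tree}
\begin{enumerate}
\item[(a)] $\mathbb EZ^j=m$ for all $j\ge0$, and for $j\ge1$ the variable $Z^j$ has the law of $\min(h,\tau_1/m)$.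
\item[(b)] For $j\ge0$ and $l\ge1$,
\[
\mathbb E\max(Z^j,Z^{j+l})\le m\Big(1+\frac1{j+1}\Big),\qquad\mathbb E\min(Z^j,Z^{j+l})\ge m\Big(1-\frac1{j+1}\Big).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\mathbb EZ^j=m$, then \eqref{eq:joint} with $i=j$, $s=s'$ gives $\mathbb P(Z^{j+1}>s)=e^{-ms}$ for $s<h$. This is the stated law, and $\mathbb EZ^{j+1}=(1-e^{-mh})/m=m$ by \eqref{eq:m}.

(b) Fix $l$ and let $\mu_j=\mathbb E\max(Z^j,Z^{j+l})$; by (a), $m\le\mu_j\le2m$. By \eqref{eq:joint} with $s=s'$,
\[
\mathbb E\min(Z^{j+1},Z^{j+1+l})=\int_0^he^{-s\mu_j}ds=\frac{1-e^{-h\mu_j}}{\mu_j}\ge\frac{1-e^{-hm}}{\mu_j}=\frac{m^2}{\mu_j}.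
\]
The maximum and the minimum of two numbers add up to their sum, so $\mu_{j+1}\le2m-m^2/\mu_j$. Write $\mu_j=m(1+\epsilon_j)$. Then $0\le\epsilon_0\le1$ and $\epsilon_{j+1}\le1-1/(1+\epsilon_j)=\epsilon_j/(1+\epsilon_j)$. The map $t\mapsto t/(1+t)$ is increasing and sends $1/(j+1)$ to $1/(j+2)$, so $\epsilon_j\le1/(j+1)$. Finally $\mathbb E\min(Z^j,Z^{j+l})=2m-\mu_j$.
\end{proof}

Part (b) says that $\mathbb E|Z^j-Z^{j+l}|\le2m/(j+1)$: the messages forget the depth at which they were started. The starting value matters. For $h=\infty$ the computation in (a) gives $\mathbb EZ^{j+1}=1/\mathbb EZ^j$, so from a constant $c\ne1$ the means alternate between $c$ and $1/c$, and consecutive messages do not become close. This reflects the symmetry $(A,B)\mapsto(tA,B/t)$ of the dual constraints.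

\section{Neighborhoods are trees in high dimension}\label{sec:coupling}

Exploring $G$ from a point produces a walk with steps in $\mathcal B_\rho$, and a cycle of $G$ requires a sum of two or more steps to return to $\mathcal B_\rho$. In the Euclidean case, two independent uniform steps in $\mathcal B_\rho$ satisfy $\mathbb E|\zeta_1+\zeta_2|^2=2\rho^2d/(d+2)$, which is about twice too large. The first lemma shows that the return probability is exponentially small in $d$, for every norm. Steps in the shell are included for use in Section~\ref{sec:shell}.

\begin{lemma}\label{lem:return}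
Let $\ell\ge2$ and let $\zeta_1,\dots,\zeta_\ell$ be independent, each uniform on $\mathcal B_\rho$ or uniform on $\mathcal S$. Then
\[
\mathbb P\big(N(\zeta_1+\dots+\zeta_\ell)\le\rho\big)\le3\,(63/64)^{d/2}.
\]
\end{lemma}

\begin{proof}[Proof for the Euclidean norm]
Let $\zeta'=\zeta_1+\dots+\zeta_{\ell-1}$. The density of $\zeta_1$ is at most $1/\Lambda$ because $V\ge\Lambda$, hence so is that of $\zeta'$, and $\mathbb P(|\zeta'|\le\rho/2)\le2^{-d}$. Condition on $\zeta'$ with $s=|\zeta'|>\rho/2$. If $z$ is within distance $a$ of two points $z_1,z_2$ at distance $s$, the parallelogram identity gives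
\[
\Big|z-\frac{z_1+z_2}2\Big|^2=\frac{|z-z_1|^2+|z-z_2|^2}2-\frac{s^2}4\le a^2-\frac{s^2}4 .
\]
So two balls of radius $a$ with centers at distance $s$ intersect in at most the fraction $(1-s^2/(4a^2))_+^{d/2}$ of the volume of one of them. If $\zeta_\ell$ is uniform on $\mathcal B_\rho$, take $a=\rho$: the conditional probability of $|\zeta'+\zeta_\ell|\le\rho$ is at most $(15/16)^{d/2}$. If $\zeta_\ell$ is uniform on $\mathcal S$, the event forces $\zeta_\ell\in\mathcal B_R\cap\mathcal B_R(-\zeta')$. Since $R\le2\rho$ we have $s\ge R/4$, so this set has volume at most $(\Lambda+V)(63/64)^{d/2}$, and the conditional probability is at most $2(63/64)^{d/2}$. Adding $2^{-d}$ gives the bound.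
\end{proof}

\begin{proof}[Proof for a general norm]
The sharp Young inequality of Beckner and of Brascamp and Lieb states that for $q_1,q_2,q_3>1$ with $1/q_1+1/q_2+1/q_3=2$ and nonnegative $f_1,f_2,f_3$ on $\mathbb R^d$,
\[
\iint f_1(v)f_2(v')f_3(v+v')\,dv\,dv'\le(c_{q_1}c_{q_2}c_{q_3})^d\|f_1\|_{q_1}\|f_2\|_{q_2}\|f_3\|_{q_3},
\]
where $c_q=(q^{1/q}/q'^{\,1/q'})^{1/2}$ and $1/q+1/q'=1$. For $q=\frac32$ we have $q'=3$ and $c_{3/2}^6=(3/2)^2/3=\frac34$. Condition on $\zeta_3,\dots,\zeta_\ell$, with sum $a$. Let $f_1,f_2$ be the densities of $\zeta_1,\zeta_2$ and let $f_3$ be the indicator of $\mathcal B_\rho(-a)$. A uniform density on a set of volume $\lambda\ge\Lambda$ has $L^{3/2}$-norm $\lambda^{-1/3}\le\Lambda^{-1/3}$, and $\|f_3\|_{3/2}=\Lambda^{2/3}$. The conditional probability is therefore at most $(3/4)^{d/2}$. The ordinary Young inequality, with $1$ in place of $c_q$, would give only the bound $1$.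
\end{proof}

\subsection{The coupling}

Take independent unit-intensity Poisson processes on $\mathbb R^d$, one for each type, and add \emph{roots} in one of two ways.
\begin{description}
\item[Single root.] One root at $0$, of either type, which is \emph{active}. Expectation is denoted $\mathbb E^0$.
\item[Shell roots.] A root at $0$, which is \emph{inert}, and one active root $w$ or two active roots $w,w'$, of the type opposite to $0$, independent, uniform in $\mathcal S$, and independent of the Poisson processes. Expectation is denoted $\mathbb E^{\mathrm{sh}}$.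
\end{description}
The \emph{configuration} consists of the Poisson points and the roots. The second setting is what Mecke's formula produces when we sum over the points in the shell around $0$.

Independently from each active root, run a branching random walk up to depth $K$: every vertex $v$ of depth less than $K$ has children of the opposite type, which form a unit-intensity Poisson process in $\mathcal B_\rho(v)$. By mapping, the weights $u(v,\cdot)$ of the child edges form a unit-rate Poisson process on $[0,\Lambda]$, so as weighted trees these are independent copies of $\mathbb T$ cut at depth $K$. Let $F$ be the resulting forest, with the inert root as an isolated vertex. A pair of vertices of $F$ is \emph{bad} if the two have opposite types, are not parent and child, and are at $N$-distance at most $\rho$. Let $\Omega_0$ be the event that $F$ has no bad pair, and put $\beta=e^{-d/200}$.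

\begin{lemma}\label{lem:couple}
In both settings $\mathbb P(\Omega_0^c)\le\beta$, and there is a coupling of $F$ with the configuration such that on $\Omega_0$ all vertices of $F$ are points of the configuration and, for every vertex of depth less than $K$ in the tree of an active root, its $G$-neighbors in the configuration are exactly its parent (if any) and its children in $F$.
\end{lemma}

\begin{proof}
\emph{Construction.} Starting from the active roots, process the vertices of depth less than $K$ of all trees together in breadth-first order. When $v$ is processed, let $U_v$ be the union of the balls $\mathcal B_\rho(v')$ over the previously processed $v'$ of the same type as $v$; this is the region in which the Poisson points of the type opposite to $v$ have already been examined. Reveal the Poisson points of that type in $\mathcal B_\rho(v)\setminus U_v$. At each step the region to be examined is determined by what was seen before and is disjoint from the regions examined before, and a Poisson process is independent on disjoint sets. So, given the past, the revealed points form a unit-intensity Poisson process on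 $\mathcal B_\rho(v)\setminus U_v$. Add an independent unit-intensity Poisson process of \emph{ghosts} on $\mathcal B_\rho(v)\cap U_v$. Given the past, the union is a unit-intensity Poisson process on $\mathcal B_\rho(v)$; declare it the set of children of $v$. Ghosts are processed later like all other vertices. The forest so obtained has the law of $F$.

\emph{No ghosts on $\Omega_0$.} A ghost child $z$ of $v$ lies in $\mathcal B_\rho(v')$ for some $v'\ne v$ processed earlier and of the type of $v$. This $v'$ is not the parent of $z$, which is $v$, and not a child of $z$, because $v'$ existed before $z$. So $(v',z)$ is bad.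

\emph{Neighbors on $\Omega_0$.} Parents and children are $G$-neighbors. Conversely, let $v$ be processed and let $z$ be a $G$-neighbor of $v$ in the configuration. If $z$ is a Poisson point outside $U_v$, it is a child of $v$. If $z$ is a Poisson point in $U_v$, let $v'$ be the first processed vertex of the type of $v$ with $z\in\mathcal B_\rho(v')$; then $z\notin U_{v'}$, so $z$ is a child of $v'\ne v$. If $z$ is a root, it is nobody's child. In the last two cases $z$ is a vertex of $F$ that is not a child of $v$; as $(v,z)$ is not bad, $z$ is the parent of $v$.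

\emph{Probability of a bad pair.} Condition on the combinatorial structure of $F$. The displacements along the tree edges are independent and uniform on $\mathcal B_\rho$, and $w,w'$ are independent steps from $0$, uniform on $\mathcal S$. All steps have symmetric laws, so the displacement between two vertices has the law of a sum as in Lemma~\ref{lem:return}, with one step for each link on the path that joins them. We check that a pair that can be bad has at least two links. Within one tree, vertices of opposite types are at odd distance, and distance one is excluded. Between $0$ and a vertex $z$ in the tree of an active shell root, $z$ has the type of that root; if $z$ is the root itself, the distance exceeds $\rho$ by the definition of $\mathcal S$, and otherwise $z$ has depth at least two. Between the trees of $w$ and $w'$, the path contains both shell steps. So each pair is bad with conditional probability at most $3(63/64)^{d/2}$.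

Let $\pi_j$ be the number of vertices of depth at most $j$ in $\mathbb T$. Since $\Lambda\ge2$, $\mathbb E\pi_j=\sum_{i\le j}\Lambda^i\le2\Lambda^j$. As $\pi_j-1$ is the sum of a Poisson($\Lambda$) number of independent copies of $\pi_{j-1}$, its variance is $\Lambda\,\mathbb E\pi_{j-1}^2$. By induction $\mathbb E\pi_j^2\le4\Lambda^{2j}+8\Lambda^{2j-1}\le8\Lambda^{2j}$. The forest has at most three components, of which at most two are trees of active roots, so $\mathbb E|F|^2\le3(1+16\Lambda^{2K})\le51\Lambda^{2K}$. There are at most $|F|^2/2$ pairs, hence
\[
\mathbb P(\Omega_0^c)\le26\,\Lambda^{2K}\cdot3\,(63/64)^{d/2}=e^{o(d)}e^{-\frac d2\log(64/63)}\le e^{-d/200},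
\]
because $\frac12\log(64/63)=0.0078\ldots>\frac1{200}$.
\end{proof}

Call a function $f(o)$ of a system with a distinguished vertex $o$ a \emph{root functional} if it is determined by the weights $u(o,y)$ of the $G$-neighbors $y$ of $o$ and the messages $Z^j_{y\to o}$, $Z^j_{o\to y}$ with $j\le k+1$. The quantities $A$ and $B$ at $o$, the event that $o$ is covered by $\mathcal M$, and the weight of the pair of $\mathcal M$ at $o$ are of this kind. In a point configuration a root functional depends only on the points in $\mathcal B_{K\rho}(o)$, since $y\in\mathcal B_\rho(o)$ and the messages have range $(k+1)\rho$.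

\begin{lemma}\label{lem:transfer}
In the coupling of Lemma~\ref{lem:couple}, on $\Omega_0$, a root functional at an active root takes the same value in the configuration as in the tree of that root. The tree values have the law of the functional on $\mathbb T$, and for two active roots they are independent.
\end{lemma}

\begin{proof}
Work on $\Omega_0$. We claim that for a vertex $v$ of depth $i\ge1$ with parent $v^-$ and for $i+j\le K$, the message $Z^j_{v\to v^-}$ in the configuration equals the tree value $Z^j(v)$. For $j=0$ both equal $m$. For $j\ge1$ we have $i<K$, so the $G$-neighbors of $v$ other than $v^-$ are its children; they have depth $i+1$, and $(i+1)+(j-1)\le K$, so the induction hypothesis applies to their messages of index $j-1$. In particular $Z^j_{y\to o}$ agrees with the tree for the children $y$ of an active root $o$ and $j\le K-1=k+1$. The $G$-neighbors of $o$ are its children, and $Z^j_{o\to y}$ is computed from the weights at $o$ and the messages $Z^{j-1}_{y'\to o}$, so it agrees too. All these tree values involve only vertices of depth at most $K$, where the cut tree and $\mathbb T$ have the same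 law.
\end{proof}

Consequently, for a root functional $f$,
\begin{equation}\label{eq:transfer}
|\mathbb E^0f-\mathbb E_{\mathbb T}f|\le
\begin{cases}
\lambda\beta&\text{if $f$ takes values in $[0,\lambda]$},\\
2\lambda\sqrt\beta&\text{if $\mathbb E^0f^2\le\lambda^2$ and $\mathbb E_{\mathbb T}f^2\le\lambda^2$},
\end{cases}
\end{equation}
the second line by the Cauchy--Schwarz inequality on $\Omega_0^c$.

\subsection{From $n$ points to the Poisson process}

\begin{lemma}\label{lem:local}
Fix $d$ and $N$. Let $f(z)$ be a function of a point configuration and one of its points $z$ that is invariant under translations and depends only on the points in $\mathcal B_{R_*}(z)$. If $\sup_n\mathbb Ef(X_1)^2<\infty$ in the $n$-point model and $\mathbb E^0f(0)^2<\infty$, then $\mathbb Ef(X_1)\to\mathbb E^0f(0)$ as $n\to\infty$, with a root of the type of $X_1$. The same holds for $Y_1$.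
\end{lemma}

\begin{proof}
Let $b=d^d$ be the volume of $\mathcal B_{R_*}$. With probability tending to one, $\mathcal B_{R_*}(X_1)\subset Q$. Given such an $X_1$, the numbers of other $X_i$ and of $Y_j$ in the ball are independent and binomial with parameters $(n-1,b/n)$ and $(n,b/n)$, and given these numbers the positions are independent and uniform in the ball. Both binomial laws tend to Poisson($b$) in total variation, so the configuration in the ball, seen from $X_1$, tends in total variation to the Poisson one. This proves the lemma for bounded $f$. In general, truncating $f$ at levels $\pm t$ changes each expectation by at most $1/t$ times the second moment; let $n\to\infty$ and then $t\to\infty$.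
\end{proof}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
For large $d$ and every norm, $\displaystyle\liminf_n\frac{\mathbb E\tilde M_n}{rn}\ge1+\frac{1-2\gamma}d-\frac{C\log d}{d^2}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:det}(a), inequality \eqref{eq:dual} holds for the functions \eqref{eq:A} and \eqref{eq:B} of the $n$-point configuration. The points of each type are exchangeable, so
\[
\frac{\mathbb E\tilde M_n}{rn}\ge1+\frac1d\big(\mathbb E\log A(X_1)+\mathbb E\log B(Y_1)\big).
\]

\emph{Second moments.} The logarithms are unbounded below, so we need $L^2$ bounds. Let $u_{(1)}$ be the smallest weight at the point considered. Since messages are at most $h$, both $A$ and $B$ lie between $\min(h,u_{(1)}/h)$ and $h$, and therefore $|\log A|$ and $|\log B|$ are at most $\log h+(\log u_{(1)})^-$. In the $n$-point model, in the Poisson model and on $\mathbb T$ alike, the expected number of weights at most $s$ is at most $s$, so $\mathbb P(u_{(1)}\le s)\le s$ and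
\[
\mathbb E\big[((\log u_{(1)})^-)^2\big]=\int_0^\infty2t\,\mathbb P(u_{(1)}<e^{-t})\,dt\le\int_0^\infty2te^{-t}dt=2 .
\]
Thus $\log A$ and $\log B$ have $L^2$-norm at most $\log h+2$ in all three models. They are root functionals, of range $K\rho\le R_*$. Lemma~\ref{lem:local} and \eqref{eq:transfer} give
\begin{equation}\label{eq:lowtree}
\liminf_n\frac{\mathbb E\tilde M_n}{rn}\ge1+\frac1d\Big(\mathbb E_{\mathbb T}\log A+\mathbb E_{\mathbb T}\log B-4(\log h+2)\sqrt\beta\Big).
\end{equation}

\emph{Values on the tree.} Let $c$ range over the children of the root. For $s\le h$ the expected number of $c$ with $u(o,c)\le sZ^k(c)$ is $s\,\mathbb EZ^k=sm$, as $sZ^k\le\Lambda$. By marking and mapping, the ratios $u(o,c)/Z^k(c)$ that lie in $[0,h]$ form a Poisson process of rate $m$, so $A\sim\min(h,\tau_2/m)$. In the same way $B\sim\min(h,\tau_1/\mu)$ with $\mu=\mathbb E\max(Z^{k-1},Z^{k+1})$, and Lemma~\ref{lem:tree} with $j=k-1$, $l=2$ gives $m\le\mu\le m(1+1/k)$. For a positive variable $\tau$ and $a>0$,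
\[
\mathbb E\log\min(a,\tau)=\mathbb E\log\tau-\int_a^\infty\frac{\mathbb P(\tau>s)}s\,ds .
\]
Use $\mathbb P(\tau_2>s)=(1+s)e^{-s}$, $\mathbb P(\tau_1>s)=e^{-s}$, \eqref{eq:gamma}, and $m<1\le mh$ from \eqref{eq:mbounds}:
\begin{align*}
\mathbb E_{\mathbb T}\log A&=-\log m+1-\gamma-\int_{mh}^\infty\frac{(1+s)e^{-s}}s\,ds\ge1-\gamma-2e^{-mh},\\
\mathbb E_{\mathbb T}\log B&=-\log\mu-\gamma-\int_{\mu h}^\infty\frac{e^{-s}}s\,ds\ge-\gamma-\frac1k-e^{-mh}.
\end{align*}
With $e^{-mh}\le d^{-2}$, the bracket in \eqref{eq:lowtree} is at least $1-2\gamma-\frac1k-3d^{-2}-4(\log h+2)\sqrt\beta$. Since $1/k\le2\log d/d$ and $\sqrt\beta=e^{-d/400}$, the proposition follows.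
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
For large $d$ and every norm, $\displaystyle\limsup_n\frac{\mathbb E\tilde M_n}{rn}\le1+\frac{1-2\gamma}d+\frac{C\log^2d}{d^2}$.
\end{proposition}

We build a doubly stochastic matrix in three stages. The matching $\mathcal M$ covers all but a fraction $p=O(\log d/d)$ of the points. No local rule can produce a perfect matching, since the numbers of points of the two types in a region differ; the last stage must move mass across all scales, and our way of doing so costs about $d^3r$ per unit of mass. Applied to the fraction $p$ this would be far too expensive. The middle stage therefore spreads each uncovered point over the uncovered points in its shell, at distance at most $R=r(1+O(\log d/d))$, and leaves mass of order $d^{-8}$ per point. The first two stages are defined for every point configuration, including finite ones with unequal numbers of points, and they are symmetric under exchange of the two types.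

\subsection{First stage: the matching $\mathcal M$}

View the children of the root of $\mathbb T$ as a Poisson process of weights marked by subtrees, and apply Mecke's formula. When a child $y$ with weight $s$ is added, the messages $Z^j_{o\to y}$ ignore $y$ and are the root values $Z^j$ of the original tree, while the messages $Z^j_{y\to o}$ are the root values of the independent copy of $\mathbb T$ attached at $y$. Let $(a,a')$ and $(b,b')$ be independent copies of $(Z^k,Z^{k+1})$, and put
\[
W=\min(ab',a'b),\qquad W_0=ab' .
\]
Then $W\le W_0\le\Lambda$, the pair $oy$ passes the test \eqref{eq:M} exactly when $s<W$, and for measurable $f\ge0$,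
\begin{equation}\label{eq:mecketree}
\mathbb E_{\mathbb T}\sum_{y:\ oy\in\mathcal M}f(u(o,y))=\mathbb E\int_0^Wf(s)\,ds .
\end{equation}
Let $\phi(v)$ be the indicator that $v$ is not covered by $\mathcal M$, and let $p=\mathbb E_{\mathbb T}\phi$, a number that depends only on $d$. By Lemma~\ref{lem:det}(b) and \eqref{eq:mecketree} with $f=1$, we have $p=1-\mathbb EW$. We claim
\begin{equation}\label{eq:p}
d^{-4}\le p\le\frac3k .
\end{equation}
The left bound holds because $\mathbb EW\le\mathbb EW_0=m^2\le1-d^{-4}$. For the right bound, $W\ge\min(a,a')\min(b,b')$, so Lemma~\ref{lem:tree}(b) with $j=k$, $l=1$ gives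
\[
\mathbb EW\ge m^2\Big(1-\frac1{k+1}\Big)^2\ge1-d^{-2}-\frac2{k+1}\ge1-\frac3k .
\]
The function $\phi$ is a root functional, so $|\mathbb E^0\phi(0)-p|\le\beta$.

\subsection{Second stage: spreading over the shell}\label{sec:shell}

For a point $v$ let $D_v$ be the number of uncovered points of the opposite type in the shell $v+\mathcal S$, that is, $D_v=\sum\phi(w)$ over such $w$. We expect $D_v\approx pV$. Define
\[
\omega^{\mathrm{sh}}(x,y)=\frac{\phi(x)\phi(y)}{\max(D_x,D_y,pV)}\,\mathbf 1\{y-x\in\mathcal S\},\qquad\omega=\mathbf 1_{\mathcal M}+\omega^{\mathrm{sh}} .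
\]
Because the denominator is at least $\max(D_x,pV)$, we have $\sum_y\omega^{\mathrm{sh}}(x,y)\le\phi(x)$, so the row sums of $\omega$ are at most one; the term $D_y$ does the same for the column sums. Let $\psi(v)\in[0,1]$ be one minus the row or column sum of $\omega$ at $v$; thus $\psi(x)=\phi(x)-\sum_y\omega^{\mathrm{sh}}(x,y)$. The value $\psi(x)$ involves points $y$ within $R$ of $x$, the numbers $D_y$, which involve points $x'$ within $R$ of $y$, and the values $\phi(x')$, of range $K\rho$. So $\psi(v)$ depends only on the points within $N$-distance $2R+K\rho\le R_*$ of $v$.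

\begin{lemma}\label{lem:psi}
$\mathbb E^0\psi(0)\le5d^{-8}$.
\end{lemma}

\begin{proof}
Put $\delta_v=D_v/(pV)-1$.

\emph{The second moment of $\delta_0$.} By Mecke's formula, and since $\phi^2=\phi$,
\[
\mathbb E^0D_0=V\,\mathbb E^{\mathrm{sh}}\phi(w),\qquad\mathbb E^0D_0^2=V\,\mathbb E^{\mathrm{sh}}\phi(w)+V^2\,\mathbb E^{\mathrm{sh}}[\phi(w)\phi(w')],
\]
with one shell root for $\phi(w)$ and two for $\phi(w)\phi(w')$. By Lemmas~\ref{lem:couple} and~\ref{lem:transfer}, outside an event of probability $\beta$ the values $\phi(w),\phi(w')$ are those of independent trees. Hence $\mathbb E^0D_0\ge V(p-\beta)$ and $\mathbb E^0D_0^2\le V(p+\beta)+V^2(p^2+\beta)$. Expanding the square,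
\[
\mathbb E^0\delta_0^2=\frac{\mathbb E^0D_0^2}{p^2V^2}-\frac{2\,\mathbb E^0D_0}{pV}+1\le\frac1{pV}+\frac\beta{p^2V}+\frac\beta{p^2}+\frac{2\beta}p\le\frac1{pV}+\frac{4\beta}{p^2}.
\]
Here the lower bound in \eqref{eq:p} is needed: it gives $\mathbb E^0\delta_0^2\le d^{-16}+4d^8\beta\le2d^{-16}$, and so $\mathbb E^0|\delta_0|\le\sqrt2\,d^{-8}$. By symmetry the law of $\delta_0$ does not depend on the type of the root.

\emph{The residual.} We have $\max(D_x,D_y,pV)=pV(1+\max(\delta_x^+,\delta_y^+))$, and $1/(1+t)\ge1-t$, so the reciprocal of the maximum is at least $(1-\delta_x^+-\delta_y^+)/(pV)$. Let the root $0$ have type $\mathcal X$, and let $y$ range over the points of $\mathcal Y$ in $\mathcal S$. Since $\sum_y\phi(y)=pV(1+\delta_0)$,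
\[
\psi(0)\le-\phi(0)\delta_0+\phi(0)(1+\delta_0)\delta_0^++\frac1{pV}\sum_y\phi(0)\phi(y)\delta_y^+ .
\]
The last term involves the deviations at the points $y$ and not at the root, so we exchange the roles of $0$ and $y$. By Mecke's formula the expectation of the sum is the integral over $y\in\mathcal S$ of $\mathbb E[\phi(0)\phi(y)\delta_y^+]$, computed with $0$ added to $\mathcal X$ and $y$ added to $\mathcal Y$. Translate by $-y$ and put $x=-y$, which ranges over $\mathcal S=-\mathcal S$: we obtain the integral over $x\in\mathcal S$ of $\mathbb E[\phi(x)\phi(0)\delta_0^+]$, with $0$ added to $\mathcal Y$ and $x$ added to $\mathcal X$. By Mecke's formula read backward, this is $\mathbb E^0[\phi(0)D_0\delta_0^+]$ for a root of type $\mathcal Y$, which is at most $pV\,\mathbb E^0[(1+\delta_0)\delta_0^+]$. Therefore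
\[
\mathbb E^0\psi(0)\le\mathbb E^0|\delta_0|+2\,\mathbb E^0[(1+\delta_0)\delta_0^+]\le3\,\mathbb E^0|\delta_0|+2\,\mathbb E^0\delta_0^2\le3\sqrt2\,d^{-8}+4d^{-16}\le5d^{-8}.\qedhere
\]
\end{proof}

\subsection{The cost of the first two stages}

Let $c(x)=\sum_y\omega(x,y)N(x-y)$. Then $0\le c\le R$, and $c$ has the same range as $\psi$.

\begin{lemma}\label{lem:cost}
$\displaystyle\frac{\mathbb E^0c(0)}r\le1+\frac{1-2\gamma}d+\frac{C\log^2d}{d^2}$.
\end{lemma}

\begin{proof}
The part of $c(0)/r$ that comes from $\mathcal M$ is $\sum_{y:\,0y\in\mathcal M}u(0,y)^{1/d}$, a root functional with values in $[0,\Lambda^{1/d}]\subset[0,2]$. The part that comes from $\omega^{\mathrm{sh}}$ is at most $\phi(0)R/r$. By \eqref{eq:transfer}, \eqref{eq:mecketree} and \eqref{eq:par},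
\begin{equation}\label{eq:cost}
\frac{\mathbb E^0c(0)}r\le\mathbb E\int_0^Ws^{1/d}ds+2\beta+(p+\beta)\Big(1+\frac{22\log d}d\Big).
\end{equation}
For $0<s\le\Lambda$ we have $(\log s)/d\le\log2\le1$, so $s^{1/d}\le1+\frac1d\log s+\frac1{d^2}\log^2s$. We estimate the three resulting terms. The first is $\mathbb EW=1-p$.

\emph{The quadratic term.} We have $\int_0^1\log^2s\,ds=2$, and $\log^2s\le s$ for $s\ge1$ because $(\log^2s)/s$ has maximum $4/e^2$ there. Also $\mathbb Ea^2=\mathbb Eb'^2\le\mathbb E(\tau_1/m)^2=2/m^2\le8$. So
\[
\mathbb E\int_0^W\log^2s\,ds\le2+\mathbb E\big[W_0\log^2W_0;\,W_0>1\big]\le2+\mathbb EW_0^2\le66 .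
\]

\emph{The linear term.} The joint law of $(a,a')$ is not explicit, but $W_0=ab'$ is a product of two independent variables with a known law, and $W$ is close to $W_0$ in mean. Let $g(t)=\int_0^t(\log s)^-ds$, which equals $t(1-\log t)$ for $0<t\le1$ and $1$ for $t\ge1$. Since $(\log s)^-$ is nonincreasing, $g$ is concave and nondecreasing, and
\[
\int_0^W\log s\,ds-\int_0^{W_0}\log s\,ds\le\int_W^{W_0}(\log s)^-ds\le g(W_0-W).
\]
As $\mathbb E(W_0-W)\le1-\mathbb EW=p\le3/k$, Jensen's inequality gives
\[
\mathbb Eg(W_0-W)\le g(3/k)=\frac3k\Big(1+\log\frac k3\Big)\le\frac{3\log k}k .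
\]
Let $Z=\min(h,\tau_1/m)$ have the common law of $a$ and $b'$. By independence,
\[
\mathbb E\int_0^{W_0}\log s\,ds=\mathbb E[W_0\log W_0-W_0]=2m\,\mathbb E[Z\log Z]-m^2 .
\]
The derivative of $s\log s$ is $1+\log s$, which is positive for $s\ge h\ge1$. Hence, substituting $t=ms$ and using \eqref{eq:gamma},
\[
\mathbb E[Z\log Z]=\int_0^h(1+\log s)e^{-ms}ds\le\int_0^\infty(1+\log s)e^{-ms}ds=\frac{1-\gamma-\log m}m .
\]
So $\mathbb E\int_0^{W_0}\log s\,ds\le1-2\gamma+(1-m^2)-\log m^2\le1-2\gamma+3d^{-2}$, by \eqref{eq:mbounds} and the inequality $-\log(1-t)\le2t$ for $0\le t\le\frac12$. Altogether $\mathbb E\int_0^W\log s\,ds\le1-2\gamma+\eta$ with $\eta=3d^{-2}+3(\log k)/k$.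

\emph{Conclusion.} In \eqref{eq:cost} the terms $-p$ and $+p$, each larger than we could afford, cancel: the uncovered mass is matched at distance $r$ to leading order, like the covered mass. What remains is
\[
\frac{\mathbb E^0c(0)}r\le1+\frac{1-2\gamma}d+\frac{\eta+22\,p\log d}d+\frac{66}{d^2}+4\beta .
\]
By \eqref{eq:par} and \eqref{eq:p}, $p\le6\log d/d$ and $\eta\le3d^{-2}+6\log^2d/d$.
\end{proof}

\subsection{Third stage: transport through nested tiles}

Return to the $n$-point configuration. The residual masses $\psi(X_i)$ and the residual masses $\psi(Y_j)$ have the same total, namely $n$ minus the sum of all entries of $\omega$. If $\omega^{\mathrm{tr}}\ge0$ has row sums $\psi(X_i)$ and column sums $\psi(Y_j)$, then $\omega+\omega^{\mathrm{tr}}$ is doubly stochastic. We construct $\omega^{\mathrm{tr}}$ by balancing mass inside tiles of doubling size.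

Coordinate cubes are not suitable tiles if the constants are to be uniform in $N$. For $N(z)=\max(t|z_1|,|z_2|/t,|z_3|,\dots,|z_d|)$ the unit ball has volume $2^d$, so $r=\frac12$ for all $t>0$, while the unit cube has $N$-diameter at least $t$. We first choose coordinates adapted to the norm.

\begin{lemma}\label{lem:frame}
There is a linear map $T$ with $|\det T|=1$ such that for all $z\in\mathbb R^d$
\begin{equation}\label{eq:frame}
N(Tz)\le2dr\|z\|_\infty,\qquad\|z\|_\infty\le\frac d2\,\frac{N(Tz)}r .
\end{equation}
\end{lemma}

\begin{proof}
Let $r_E$ be the value of $r$ for the Euclidean norm. The Euclidean ball of radius $r_E$ has volume one, lies in a cube of side $2r_E$ and contains a cube of side $2r_E/\sqrt d$. So $\frac12\le r_E\le\frac{\sqrt d}2$.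

For the Euclidean norm take $T=I$. Then $|z|\le\sqrt d\,\|z\|_\infty\le2dr_E\|z\|_\infty$ and $\|z\|_\infty\le|z|\le\frac{\sqrt d}2|z|/r_E$.

For a general norm, let $B_2$ be the Euclidean unit ball, of volume $r_E^{-d}$. John's theorem states that for a symmetric convex body $H$ in $\mathbb R^d$ there is an invertible linear map $T_0$ with $T_0B_2\subset H\subset\sqrt d\,T_0B_2$. Apply it to $H=\mathcal B_r$, and let $T=\lambda T_0$ with $\lambda>0$ and $|\det T|=1$. The volume of $T_0B_2$ is $(\lambda r_E)^{-d}$, so comparing volumes gives $(\lambda r_E)^{-1}\le1\le\sqrt d\,(\lambda r_E)^{-1}$, and hence $2/\sqrt d\le\lambda\le2\sqrt d$. If $\|z\|_\infty\le1$, then $z\in\sqrt d\,B_2$ and $Tz\in\lambda\sqrt d\,T_0B_2\subset2d\,\mathcal B_r$. If $N(Tz)\le sr$, then $\lambda T_0z\in s\sqrt d\,T_0B_2$, so $\|z\|_\infty\le|z|\le s\sqrt d/\lambda\le sd/2$.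
\end{proof}

\paragraph{Tiles and the transport.} Let $L_j=2^jL_0$ with $L_0=16d^2$. Let $z_0$ be the lower corner of the smallest coordinate box that contains $T^{-1}Q$, and let $J\ge0$ be the least integer with $T^{-1}Q\subset z_0+[0,L_J]^d$. For $0\le j\le J$, the \emph{tiles of level $j$} are the images under $T$ of the dyadic subcubes of side $L_j$ of $z_0+[0,L_J]^d$. They have volume $L_j^d$ and, by \eqref{eq:frame}, $N$-diameter at most $2drL_j$. Almost surely no sample point lies on the boundary of a tile. For a tile $P$ put
\[
\Delta(P)=\sum_{X_i\in P}\psi(X_i)-\sum_{Y_i\in P}\psi(Y_i).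
\]
Go through the levels $0,1,\dots,J$. In a tile of the current level, let $a_x$ and $b_y$ be the masses that remain at its points, with totals $a$ and $b$; if both totals are positive, move the mass $a_xb_y/\max(a,b)$ from $x$ to $y$ for each pair. This moves $\min(a,b)$ in total, exhausts one of the two types in the tile, and leaves $a-b$ unchanged. Since tiles are nested, all moves up to level $j$ stay inside tiles of level $j$, so after level $j$ the mass of type $\mathcal X$ that remains in a tile $P$ of level $j$ is $\Delta(P)^+$. The tile of level $J$ contains all points and has $\Delta=0$, so nothing remains at the end. Level $0$ moves at most $\sum_i\psi(X_i)$ over distance at most $2drL_0$, and level $j+1$ moves at most what remained after level $j$ over distance at most $4drL_j$. Thus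
\begin{equation}\label{eq:tr}
\sum_{x,y}\omega^{\mathrm{tr}}(x,y)N(x-y)\le2drL_0\sum_i\psi(X_i)+\sum_{j=0}^{J-1}4drL_j\sum_{P\text{ of level }j}\Delta(P)^+ .
\end{equation}
The first term is small because $\psi$ is small on average. The second is small for a different reason: $\Delta(P)$ is centered and fluctuates like the square root of the volume of $P$.

\begin{lemma}\label{lem:fluct}
For every tile $P$ of level $j$, $\mathbb E|\Delta(P)|\le5(2d^2L_j)^{d/2}$.
\end{lemma}

\begin{proof}
Exchanging the two samples preserves their joint law and changes the sign of $\Delta(P)$, because $\psi$ is defined symmetrically in the types. So $\mathbb E\Delta(P)=0$, and it suffices to bound the variance. The Efron--Stein inequality states that for a square-integrable function $f$ of independent variables $\xi_1,\dots,\xi_\ell$ and any square-integrable functions $f_i$ that do not depend on $\xi_i$, one has $\operatorname{Var}f\le\sum_i\mathbb E(f-f_i)^2$. Let $\xi_1,\dots,\xi_{2n}$ be the sample points and let $\Delta_i(P)$ be computed in the configuration with $\xi_i$ removed. The removal deletes the term of $\xi_i$ and changes $\psi$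 only at points in $\mathcal B_{R_*}(\xi_i)$, each time by at most one. Let $\nu_i$ be the number of sample points in $\mathcal B_{R_*}(\xi_i)$, including $\xi_i$, and let $P^*$ be the set of points within $N$-distance $R_*$ of $P$. Then $|\Delta(P)-\Delta_i(P)|\le\nu_i\mathbf 1\{\xi_i\in P^*\}$. Given $\xi_i$, the number $\nu_i-1$ is binomial with mean at most $2b$, where $b=d^d$, so $\mathbb E[\nu_i^2\mid\xi_i]\le(1+2b)^2+2b\le11b^2$. By the second inequality in \eqref{eq:frame}, $N(Tz)\le dr$ implies $\|z\|_\infty\le d^2/2$, so $P^*$ lies in the $T$-image of a cube of side $L_j+d^2\le2L_j$, and $\mathbb P(\xi_i\in P^*)\le(2L_j)^d/n$. Hence $\operatorname{Var}\Delta(P)\le2n\cdot11d^{2d}(2L_j)^d/n=22\,(2d^2L_j)^d$.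
\end{proof}

Per unit volume the imbalance is at most $5(2d^2/L_j)^{d/2}$; this is why $L_0$ is a multiple of $d^2$.

\begin{lemma}\label{lem:levels}
For fixed $d$ and $N$, the expectation of the second term in \eqref{eq:tr} is at most $Cnr\,d^38^{-d/2}+o(n)$ as $n\to\infty$.
\end{lemma}

\begin{proof}
Only tiles that meet $Q$ contribute. Let $\kappa,\kappa'$ depend only on $T$ and be such that tiles of level $j$ have Euclidean diameter at most $\kappa L_j$ and $\|T^{-1}z\|_\infty\le\kappa'\|z\|_\infty$. The tiles of level $j$ that meet $Q$ have disjoint interiors and lie in a cube of side $S+2\kappa L_j$, so their number is at most $(S/L_j+2\kappa)^d$.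

If $L_j\le S/(2\kappa d)$, this number is at most $(n/L_j^d)(1+1/d)^d\le en/L_j^d$. By Lemma~\ref{lem:fluct} and $2d^2/L_j=2^{-j}/8$, these levels contribute at most
\[
\sum_{j\ge0}4drL_j\cdot\frac{en}{L_j^d}\cdot5(2d^2L_j)^{d/2}=20e\,nr\,dL_0\,8^{-d/2}\sum_{j\ge0}2^{j(1-d/2)}\le Cnr\,d^38^{-d/2};
\]
the series converges because $d\ge3$.

Consider the levels $j\le J-1$ with $L_j>S/(2\kappa d)$. Since $T^{-1}Q\subset z_0+[0,\kappa'S]^d$, the minimality of $J$ gives $L_j<\kappa'S$. So the number of such levels and the number $(2\kappa d+2\kappa)^d$ that bounds the count of tiles per level do not grow with $n$, while $L_j=O(n^{1/d})$ and $\mathbb E|\Delta(P)|\le5(2d^2\kappa'S)^{d/2}=O(n^{1/2})$, with constants depending on $d$ and $N$. These levels contribute $O(n^{1/2+1/d})$, which is $o(n)$ because $d\ge3$.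
\end{proof}

\subsection{Proof of Proposition~\ref{prop:upper}}

Apply \eqref{eq:birkhoff} to $\omega+\omega^{\mathrm{tr}}$. By exchangeability, \eqref{eq:tr}, Lemma~\ref{lem:levels} and $2drL_0=32d^3r$,
\[
\frac{\mathbb E\tilde M_n}{rn}\le\frac{\mathbb Ec(X_1)}r+32d^3\,\mathbb E\psi(X_1)+Cd^38^{-d/2}+o(1)\qquad(n\to\infty).
\]
The functions $c$ and $\psi$ are bounded, invariant under translations and of range at most $R_*$, so Lemma~\ref{lem:local} applies to both. With Lemmas~\ref{lem:cost} and~\ref{lem:psi},
\[
\limsup_n\frac{\mathbb E\tilde M_n}{rn}\le1+\frac{1-2\gamma}d+\frac{C\log^2d}{d^2}+160\,d^{-5}+Cd^38^{-d/2}.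
\]
This proves Proposition~\ref{prop:upper}. Together with Proposition~\ref{prop:lower} and Lemma~\ref{lem:conc}, it proves Theorem~\ref{thm:main}. All constants that survive the limit $n\to\infty$ are absolute: the norm enters only through Lemma~\ref{lem:return} and Lemma~\ref{lem:frame}, whose bounds do not depend on it, and through $\Theta$, $\kappa$, $\kappa'$ and the rate in Lemma~\ref{lem:local}, which affect only terms that vanish as $n\to\infty$. \qed

\begin{thebibliography}{1}

\bibitem{matching}
\emph{Matching Random Samples in Many Dimensions},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.1214\%2Faoap\%2F1177005578},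
doi:10.1214/aoap/1177005578.

\end{thebibliography}
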